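\title{Spanning trees with many leaves: an approximation ratio below two}

\begin{abstract}
We give a deterministic polynomial-time algorithm that finds, in every connected graph with at least two vertices, a spanning tree whose number of leaves is within a factor $2-\frac{1}{153840}$ of the maximum. On graphs of maximum degree at most three the factor is $\frac{43}{22}$. The algorithm grows a forest greedily in four phases and looks up to three steps ahead in the last phase. The analysis measures by two nonnegative quantities how far a run is from being tight for the factor $2$, and shows that when both are small the run is so rigid that the factor is essentially $\frac74$.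
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G=(V,E)$ be a finite, simple, connected graph with $n\ge 2$ vertices. A \emph{leaf} of a spanning tree $T$ of $G$ is a vertex of degree $1$ in $T$, and $L(T)$ denotes the set of leaves. The problem \textsc{Max-Leaves Spanning Tree} asks for a spanning tree with as many leaves as possible; the maximum is the \emph{max leaf number} $\mathrm{OPT}(G)$. Every spanning tree has at least two leaves. In a path or a cycle every spanning tree has exactly two, while in the complete graph $K_n$ a Hamiltonian path has two and a star has $n-1$, so the choice of the tree matters a great deal. For $n\ge3$ the vertices that are not leaves form a connected set $D$ to which every other vertex is adjacent, and conversely every such set $D$ yields a spanning tree in which all vertices outside $D$ are leaves. Thus $\mathrm{OPT}(G)$ measures how small a connected ``backbone'' of $G$ can be.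

An algorithm has \emph{approximation ratio} $\rho\ge1$ if for every input $G$ it returns a spanning tree $T$ with $\mathrm{OPT}(G)\le\rho\,|L(T)|$. There is a linear-time algorithm with ratio $2$, which improves an earlier algorithm with ratio $3$, and the problem is APX-hard, even when restricted to cubic graphs. The question whether the ratio $2$ can be improved is taken from~\cite{twoapprox}. We read it in the following specific way: are there a constant $\rho<2$ and a polynomial-time algorithm with ratio $\rho$ on all connected graphs with at least two vertices? The answer is yes, and no complexity assumption is needed.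

\begin{theorem}\label{thm:main}
There is a deterministic polynomial-time algorithm that, for every connected graph $G$ with at least two vertices, returns a spanning tree $T$ with
\[
\mathrm{OPT}(G)-2\le\Bigl(2-\frac1{153840}\Bigr)\bigl(|L(T)|-2\bigr).
\]
Consequently $\mathrm{OPT}(G)\le\bigl(2-\frac1{153840}\bigr)|L(T)|$.
\end{theorem}

\begin{theorem}\label{thm:subcubic}
If $G$ has maximum degree $\Delta(G)\le3$, the same algorithm satisfies
\[
\mathrm{OPT}(G)-2\le\frac{43}{22}\bigl(|L(T)|-2\bigr).
\]
\end{theorem}

We do not claim that either constant is optimal.

\subsection*{Outline of the proof}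
The algorithm builds a forest $F$ by greedy steps, each of which joins one vertex to all the components it sees, and then completes $F$ to a spanning tree. The forest carries a number $g$, its \emph{excess}, such that the output has at least $g+2$ leaves; write $g^*=\mathrm{OPT}(G)-2$. A typical cheap step spends two new edges to gain one leaf, whereas an optimal tree might turn almost every vertex reached by these edges into a leaf. This is where the factor $2$ comes from, and Example~\ref{ex:gadget} shows that plain greedy growth can really lose a factor arbitrarily close to $2$. One might therefore guess that $2$ is the limit of this kind of algorithm. The point of the proof is that the situations in which the factor $2$ is nearly attained are very rigid. We define two numbers $\sigma,\Psi\ge0$, of which $\sigma$ depends on the run of the algorithm and $\Psi$ also on an optimal tree, and prove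
\begin{equation}\label{eq:two}
g^*\le 2g-(\sigma+\Psi)
\qquad\text{and}\qquad
g^*\le\tfrac74\,g+M(\sigma+\Psi)
\end{equation}
for an absolute constant $M$. The first inequality (Section~\ref{sec:upper}) is the factor $2$ with all losses recorded. The second needs two ingredients. Section~\ref{sec:wild} shows that outside a region of size $O(\sigma+\Psi)$ all vertices of $G$ have degree at most $3$. Section~\ref{sec:tame} counts the vertices of degree $3$ of an optimal tree in the remaining, subcubic, part by charging them to the components of $F$. Only very small components can be overcharged, and these are excluded by letting the algorithm look two or three steps ahead. Substituting $\sigma+\Psi\le 2g-g^*$ into the second inequality gives $(M+1)g^*\le(2M+\frac74)g$, that is,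
\begin{equation}\label{eq:combine}
g^*\le\Bigl(2-\frac1{4(M+1)}\Bigr)g .
\end{equation}
In general we obtain $M=38459$, and for $\Delta(G)\le3$ we obtain $M=\frac92$. A reader interested only in Theorem~\ref{thm:subcubic} may skip Section~\ref{sec:wild}.

\section{Greedy steps and the algorithm}\label{sec:alg}

We write $\deg(v)$ for the degree of $v$ in $G$, $u\sim v$ for adjacency in $G$, and $t^+=\max(t,0)$. If $\Delta(G)\le2$, then $G$ is a path or a cycle, every spanning tree has exactly two leaves, the algorithm outputs any spanning tree, and both theorems read $0\le0$. \emph{From now on $\Delta(G)\ge3$}, so $n\ge4$.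

\subsection{Forests and their excess}
A \emph{forest} is an acyclic edge set $F\subseteq E$, viewed as the spanning subgraph $(V,F)$, and $d_F(v)$ is the degree of $v$ in it. The \emph{components} of $F$ are the vertex sets of the components of $(V,F)$, including the singletons, which we call \emph{trivial}. A vertex is \emph{covered} if $d_F(v)\ge1$. Let $V(F)$ be the set of covered vertices and $\kappa(F)$ the number of nontrivial components, so that $|F|=|V(F)|-\kappa(F)$. The \emph{excess} of $F$ is
\[
g(F)=\sum_{v\in V}\bigl(d_F(v)-2\bigr)^+ .
\]
In a tree with at least two vertices the numbers $d(v)-2$ add up to $-2$; a leaf contributes $-1$ and any other vertex contributes $(d(v)-2)^+$. Hence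
\begin{equation}\label{eq:leaves}
|L(T)|=2+g(T)\quad\text{for every spanning tree } T,
\end{equation}
and in the same way a nontrivial component $K$ of a forest $F$ contains exactly $2+\sum_{v\in K}(d_F(v)-2)^+$ vertices with $d_F(v)=1$. The excess is the right quantity to track because, unlike the number of leaves, it is monotone: if $F\subseteq T$, then $g(F)\le g(T)$. Whatever excess a forest has collected survives its completion to a spanning tree.

A \emph{foreign component} of a vertex $v$ is a component of $F$ that does not contain $v$ but contains a neighbor of $v$ in $G$. Let $\phi_F(v)$ be the number of foreign components of $v$. If $U$ is a set of edges disjoint from $F$ such that $F\cup U$ is a forest, then the edges of $U$ at $v$ lead to distinct foreign components of $v$, so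
\begin{equation}\label{eq:phi}
v \text{ lies on at most } \phi_F(v) \text{ edges of } U .
\end{equation}
Thus $\phi_F(v)$ bounds how much the degree of $v$ can still grow.

\subsection{Steps}
Let $v$ be a vertex with $d_F(v)=d$ and $\phi_F(v)=k$, where $k\ge1$ and $d+k\ge3$. A \emph{$(d,k)$-step} at $v$ adds, for each foreign component of $v$, one edge from $v$ to it. The result is a forest, and $v$ is the \emph{center} of the step. The condition $d+k\ge 3$ says that the step raises the excess at its center.

\begin{lemma}\label{lem:steps}
Let $F$ be obtained from the empty forest by a sequence of steps.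
\begin{enumerate}
\item[(a)] Along the sequence, $\phi(v)$ never increases. Different steps have different centers, and every center $v$ has $d_F(v)\ge3$.
\item[(b)] Every edge of $F$ has an end $v$ with $d_F(v)\ge3$. In particular, all $F$-neighbors of a vertex of $F$-degree at most $2$ have $F$-degree at least $3$.
\item[(c)] Every nontrivial component $K$ of $F$ contains the center of a $(0,k)$-step of the sequence, together with the $k$ edges of that step.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A step only merges components. Each foreign component of $v$ after the step contains a neighbor of $v$, hence a foreign component of $v$ before the step, and different ones contain different ones; so $\phi(v)$ does not increase. After its step a center has $\phi=0$ and degree $d+k\ge3$. Since a step needs $\phi\ge1$, it is never a center again.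
(b) The center of the step that added the edge is such an end.
(c) Take the first step whose edges lie in $K$. An edge already present at its center would lie in $K$ and come from an earlier step, so the center had degree $0$.
\end{proof}

To compare the excess gained with the edges spent at the exchange rate $2$, consider $2g(F)-|F|$. A $(d,k)$-step adds $k$ edges, raises the term of its center in $g$ from $(d-2)^+$ to $d+k-2$, and lowers no other term. So it raises $2g(F)-|F|$ by at least
\[
\pi(d,k)=2(d+k-2)-2(d-2)^+-k=k-2(2-d)^+,
\]
which is $k$ for $d\ge2$, $k-2$ for $d=1$, and $k-4$ for $d=0$. A step is \emph{profitable} if $\pi(d,k)>0$. There are exactly three types of unprofitable steps: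
\[
\pi(1,2)=0,\qquad \pi(0,4)=0,\qquad \pi(0,3)=-1 .
\]
For a profitable step,
\begin{equation}\label{eq:profit}
\pi(d,k)\ge k/5,
\end{equation}
because $k\ge k/5$, because $k-2\ge k/3$ for $k\ge3$, and because $k-4\ge k/5$ for $k\ge5$. A run that is nearly tight for the factor $2$ must consist almost entirely of the three unprofitable types. The following example shows that $(0,3)$-steps alone can make it tight.

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=1.3,every node/.style={circle,draw,inner sep=1.5pt,minimum size=14pt}]
\node (u) at (0,0.5) {$u$}; \node (x) at (1,1) {$x$}; \node (c) at (1,0) {$c$};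
\node (y) at (2,1) {$y$}; \node (q) at (2,0) {$q$}; \node (s) at (3,1) {$s$};
\draw[very thick] (c)--(x) (c)--(u) (c)--(q);
\draw[dashed] (u)--(x) (x)--(y) (y)--(q) (y)--(s);
\node (u2) at (4.5,0.5) {$u$}; \node (x2) at (5.5,1) {$x$}; \node (c2) at (5.5,0) {$c$};
\node (y2) at (6.5,1) {$y$}; \node (q2) at (6.5,0) {$q$}; \node (s2) at (7.5,1) {$s$};
\draw[very thick] (y2)--(x2) (y2)--(q2) (y2)--(s2) (x2)--(c2) (x2)--(u2);
\draw[dashed] (c2)--(u2) (c2)--(q2);
\end{tikzpicture}
\caption{Two ways to grow a forest (bold edges) in the same six-vertex graph. Left: after joining $c$ to its three neighbors no further step is possible, and every spanning tree containing the bold edges has three leaves. Right: joining first $y$ and then $x$ to all their neighbors gives a spanning tree with four leaves.}\label{fig:gadget}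
\end{figure}

\begin{example}\label{ex:gadget}
Let $H$ be the graph of Figure~\ref{fig:gadget}, with edges $cx,cu,cq,xu,xy,yq,ys$. A $(0,3)$-step at $c$ produces the claw $F=\{cx,cu,cq\}$ of excess $1$. Now $\phi(c)=\phi(u)=0$, $\phi(x)=\phi(q)=\phi(s)=1$ and $\phi(y)=2$, so no step is possible. In a spanning tree containing $F$ the edge $xu$ is missing and at most one of $yx,yq$ is present, so $c$ is the only vertex of degree $3$ and there are three leaves. On the other hand, a $(0,3)$-step at $y$ followed by a $(1,2)$-step at $x$ produces the spanning tree $T^*=\{yx,yq,ys,xc,xu\}$ of excess $2$, with four leaves. It is optimal, since five leaves would require a vertex of degree $5$.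

Take $t$ copies of $H$ and identify the vertex $s$ of the $j$-th copy with the vertex $u$ of the $(j+1)$-st. The resulting graph has $5t+1$ vertices and maximum degree $3$. Perform $(0,3)$-steps at the $t$ vertices $c$. Afterwards the vertices $c$ have $\phi=0$, the other covered vertices have degree $1$ and $\phi\le1$, and the uncovered vertices have $\phi\le2$, so no step is possible. In every completion the edges $xu$ are missing and each $y$ loses one of its edges, so the excess is $t$ and there are $t+2$ leaves. The union of the $t$ copies of $T^*$ is connected and has $5t$ edges, so it is a spanning tree, with excess $2t$ and $2t+2$ leaves. The ratio $(2t+2)/(t+2)$ tends to $2$.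
\end{example}

The mistake in the example is local: the step at $c$ could not be continued, while a step at $y$ could. This suggests testing, before a $(0,3)$-step, whether some $(0,3)$-step can be continued by one or two further steps. A \emph{cubic $j$-start} at $F$ is a sequence of $j$ consecutive steps, the first a $(0,3)$-step and the others $(1,2)$-steps, whose centers all have degree exactly $3$ in $G$. In such a step all $G$-edges at the center become forest edges, so a cubic start is determined by its list of centers. In the graph $H$ the cubic $2$-starts at the empty forest have centers $y,x$ or $x,y$, and both produce $T^*$.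

\subsection{The algorithm}
Start with the empty forest.
\begin{description}
\item[Phase 1.] While possible, perform profitable steps. Call the result $F'$.
\item[Phase 2.] While possible, perform profitable steps and $(0,4)$-steps. Call the result $F''$.
\item[Phase 3.] While possible, perform steps at covered vertices. Call the result $F_0$.
\item[Phase 4.] While a $(0,3)$-step exists, perform a \emph{round}: perform a cubic $3$-start if one exists, else a cubic $2$-start if one exists, else any $(0,3)$-step; then perform steps at covered vertices while possible. Call the forest after the $i$-th round $F_i$.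
\end{description}
Let $N$ be the number of rounds and $F=F_N$ the final forest. Output any spanning tree $T$ containing $F$.

The remaining choices may be made by any fixed rule, since the analysis holds for all of them. Every step adds an edge, so there are at most $n-1$ steps, and cubic starts are found by trying all lists of at most three centers. The running time is therefore polynomial. We write $g=g(F)$; by \eqref{eq:leaves} and monotonicity $|L(T)|-2=g(T)\ge g$.

The order of the phases postpones each type of unprofitable step until everything better is exhausted. Its purpose is to force small degrees: Section~\ref{sec:wild} shows that vertices far from $F'$ have degree at most $4$ and vertices far from $F''$ have degree at most $3$.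

\begin{lemma}[Saturation]\label{lem:sat}
The following table bounds $\phi(v)$ in terms of the degree $d(v)$, both taken in the forest named in the row.
\[
\begin{array}{l|ccc}
 & d(v)\ge2 & d(v)=1 & d(v)=0\\ \hline
F' & 0 & \le2 & \le4\\
F'' & 0 & \le2 & \le3\\
F_i\ (0\le i\le N) & 0 & \le1 & \le3\\
F & 0 & \le1 & \le2
\end{array}
\]
\end{lemma}

\begin{proof}
At $F'$ no profitable step exists, which excludes $\phi\ge1$ for $d\ge2$, $\phi\ge3$ for $d=1$ and $\phi\ge5$ for $d=0$. At $F''$ also $(0,4)$-steps are excluded. At $F_i$ no step at a covered vertex exists, which gives the first two columns; a vertex uncovered in $F_i$ is uncovered in $F''$, and $\phi$ has not increased since then. At $F$ no $(0,3)$-step exists either.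
\end{proof}

A vertex of degree at least $3$ in $G$ has $\phi\ge3$ at the empty forest, so the last row shows $F\ne\emptyset$.

\begin{lemma}\label{lem:frozen}
If $v$ is covered in $F_i$ and $d_{F_i}(v)\le2$, then $d_F(v)\le2$.
\end{lemma}

\begin{proof}
If $d_{F_i}(v)=2$, then $\phi(v)=0$ at $F_i$, and no edge is added at $v$ any more by \eqref{eq:phi}. If $d_{F_i}(v)=1$, then $\phi(v)\le1$ at $F_i$, and at most one edge is added at $v$, again by \eqref{eq:phi} applied to $U=F\setminus F_i$.
\end{proof}

\begin{lemma}[Rounds]\label{lem:round}
Consider the round that starts from $F_i$ with a $(0,3)$-step at $y$. The center of each step of the round lies, at the time of that step, in the component of $y$. Hence the round merges a family $\mathcal M_i$ of components of $F_i$, which contains $\{y\}$ and all foreign components of $y$ at $F_i$, into a single component, and leaves the other components unchanged.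
\end{lemma}

\begin{proof}
We show by induction that at every time during the round the components not containing $y$ are components of $F_i$ with the same edges. This holds after the first step. All later steps of the round have covered centers. A covered vertex $v$ outside the component of $y$ has the same degree as in $F_i$ and no larger $\phi$, so either $\phi(v)=0$, or $d(v)=1$ and $\phi(v)\le 1$; it is not a center. So the next center lies in the component of $y$, and its step merges further components of $F_i$ into that component.
\end{proof}

Let $m_i$ be the number of nontrivial members of $\mathcal M_i$, and let $D_i$ be the union of its trivial members, so that $y\in D_i$ and $V(F_{i+1})=V(F_i)\cup D_i$. Then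
\begin{equation}\label{eq:kappa}
\kappa(F_{i+1})=\kappa(F_i)-m_i+1 .
\end{equation}

\subsection{The slack}
The only steps with $\pi<0$ are the $(0,3)$-steps. They occur only in Phase~4, exactly one per round, so adding the number of rounds repairs the deficit. The \emph{slack} of the run is
\[
\sigma=2g+N-|F|,\qquad\text{and we put}\qquad \sigma_0=2g(F_0)-|F_0| .
\]
Let $e$ be the total number of edges added by profitable steps.

\begin{lemma}\label{lem:slack}
$e\le5\sigma$ and $0\le\sigma_0\le\sigma$.
\end{lemma}

\begin{proof}
Follow the quantity ``twice the excess, plus the number of rounds begun, minus the number of edges'' along the run. It starts at $0$, equals $\sigma_0$ at $F_0$ and ends at $\sigma$. A $(0,3)$-step changes it by at least $-1+1=0$, a $(1,2)$- or $(0,4)$-step by at least $0$, and a profitable $(d,k)$-step by at least $k/5$, by \eqref{eq:profit}.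
\end{proof}

\section{The factor two, with its losses}\label{sec:upper}

Fix an optimal spanning tree $T^*$, with leaf set $L^*$ and set of \emph{internal} vertices $I^*=V\setminus L^*$. By \eqref{eq:leaves}, $g^*=\mathrm{OPT}(G)-2=g(T^*)$. Since $n\ge3$, the unique $T^*$-neighbor of a leaf is internal; we call it the \emph{host} of the leaf.

We want to show that $T^*$ has at most about $|F|-N=2g-\sigma$ leaves. There are $|F|+\kappa(F)$ covered vertices, so we must find many internal ones among them. The tree $T^*$ has to connect the components of $F$, and uncovered vertices cannot do much of this work, since they see at most two components. A degree count will show that roughly $2\kappa(F)$ covered vertices are internal for this reason; we call them ports. This gives about $|F|-\kappa(F)$ leaves, which suffices if $\kappa(F)\ge N$. The difficulty is that a round may swallow nontrivial components, so that $\kappa(F)$ can be much smaller than $N$. The remedy is to follow the ports through the rounds: each swallowed component leaves behind a former port, which is still an internal vertex of $T^*$.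

\subsection{Connectors and ports}
Let $T_i=T^*-(L^*\cap V(F_i))$ be the tree obtained from $T^*$ by deleting the leaves that are covered in $F_i$. A \emph{connector} at $F_i$ is a set $U\subseteq E(T_i)$, disjoint from $F_i$, such that $F_i\cup U$ is a spanning tree of $G$. Equivalently, $U\subseteq E(T_i)$ forms a tree whose nodes are the components of $F_i$. The \emph{ports} of $U$ are the vertices covered in $F_i$ that lie on an edge of $U$.

\begin{lemma}\label{lem:ports}
A port $v$ of a connector $U$ at $F_i$ is internal, has $d_{F_i}(v)=1$ and $\phi_{F_i}(v)=1$, and lies on exactly one edge of $U$.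
\end{lemma}

\begin{proof}
The vertex $v$ is covered and belongs to $T_i$, so it is not a leaf of $T^*$. By \eqref{eq:phi} the number of edges of $U$ at $v$ is between $1$ and $\phi_{F_i}(v)$, and by Lemma~\ref{lem:sat} a covered vertex with $\phi\ge1$ has $d=1$ and $\phi=1$.
\end{proof}

Let $O=V\setminus V(F_0)$.

\begin{lemma}\label{lem:U0}
There is a connector $U_0$ at $F_0$ that contains all edges of $T^*$ with both ends in $O$.
\end{lemma}

\begin{proof}
The tree $T_0$ contains $O$ and $I^*$. It meets every nontrivial component $K$ of $F_0$: by Lemma~\ref{lem:steps}, $K$ contains a vertex $v$ of $F_0$-degree at least $3$; then $\phi(v)=0$, so all neighbors of $v$ lie in $K$, and either $v$ or its host is an internal vertex in $K$. Consider the multigraph whose nodes are the components of $F_0$ and whose edges are the edges of $T_0$ between different components. It is connected, because $T_0$ is connected and meets every component. The $T^*$-edges inside $O$ belong to $T_0$ and join trivial components, so they form a forest in this multigraph. Extend that forest to a spanning tree $U_0$ of the multigraph.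
\end{proof}

We fix such a $U_0$. Its special property will be used only in Section~\ref{sec:wild}.

\begin{lemma}\label{lem:update}
There are sets $U_0\supseteq U_1\supseteq\dots\supseteq U_N$ such that $U_i$ is a connector at $F_i$ and the sets $P_i$ of ports of $U_i$ satisfy
\[
|P_{i+1}|\le|P_i|-m_i+|P_{i+1}\cap D_i|\qquad(0\le i<N).
\]
\end{lemma}

\begin{proof}
Let $U_i$ be given, and let $y$ be the center of the $(0,3)$-step that opens the round starting from $F_i$. View $U_i$ as a tree on the components of $F_i$, rooted at $\{y\}$; every other node has a \emph{parent edge}, the first edge on its path to the root. Delete from $U_i$ the parent edge of every node in $\mathcal M_i\setminus\{\{y\}\}$, and let $U_{i+1}$ be the rest.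

The deletion cuts the tree into $|\mathcal M_i|$ pieces. The top node of each piece belongs to $\mathcal M_i$, and no other node of the piece does, since its parent edge was kept. Merging the nodes of $\mathcal M_i$ into one node therefore glues the pieces into a tree on the components of $F_{i+1}$.

To see that $U_{i+1}\subseteq E(T_{i+1})$, let $v\in L^*\cap D_i$ be a newly covered leaf with $T^*$-edge $f$; we must show $f\notin U_{i+1}$. If $v\ne y$, the parent edge of the node $\{v\}\in\mathcal M_i$ is a $T^*$-edge at $v$, so it is $f$, and it is deleted. If $v=y$, then the root has a child, because $F_i$ has more than one component, and so $f\in U_i$. The other end of $f$ lies in a foreign component of $y$, which belongs to $\mathcal M_i$ by Lemma~\ref{lem:round} and has parent edge $f$. Again $f$ is deleted. So $U_{i+1}$ is a connector at $F_{i+1}$.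

A vertex of $P_{i+1}\setminus D_i$ is covered in $F_i$ and lies on an edge of $U_{i+1}\subseteq U_i$, so $P_{i+1}\setminus D_i\subseteq P_i$. For each of the $m_i$ nontrivial members $Y$ of $\mathcal M_i$, the end in $Y$ of its parent edge is a vertex of $P_i$ whose only $U_i$-edge (Lemma~\ref{lem:ports}) has been deleted, so it is not in $P_{i+1}$. These $m_i$ vertices lie in different components and are distinct. Hence $|P_{i+1}\setminus D_i|\le|P_i|-m_i$.
\end{proof}

\subsection{The potential}
Fix the connectors $U_i$ and put
\[
\Psi_i=|I^*\cap V(F_i)|-|P_i|+\kappa(F_i)-i,\qquad \Psi=\Psi_N .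
\]
The first two terms count the covered internal vertices that are not ports. The last two terms compare the number of components with the number of rounds. Lemma~\ref{lem:update} says that a loss in the last two terms is made up by the first two. Let
\[
\kappa_0=\kappa(F_0),\qquad \theta_0=|(I^*\cap V(F_0))\setminus P_0|,\qquad \iota=|\{v\in I^*: d_F(v)\ge3\}| .
\]

\begin{lemma}\label{lem:psi}
$\Psi\ge\kappa_0+\theta_0\ge0$ and $\Psi\ge\iota$.
\end{lemma}

\begin{proof}
Since $P_0\subseteq I^*\cap V(F_0)$, we have $\Psi_0=\theta_0+\kappa_0$. By \eqref{eq:kappa}, Lemma~\ref{lem:update} and $P_{i+1}\subseteq I^*$,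
\begin{align*}
\Psi_{i+1}-\Psi_i&=|I^*\cap D_i|-\bigl(|P_{i+1}|-|P_i|\bigr)+(1-m_i)-1\\
&\ge|I^*\cap D_i|-|P_{i+1}\cap D_i|=|(I^*\cap D_i)\setminus P_{i+1}| .
\end{align*}
Summing, $\Psi\ge\kappa_0+\theta_0+\sum_{i<N}|(I^*\cap D_i)\setminus P_{i+1}|$, which gives the first claim. Let $v\in I^*$ with $d_F(v)\ge3$, and let $F_j$ be the first of $F_0,\dots,F_N$ that covers $v$. By Lemma~\ref{lem:frozen}, $d_{F_j}(v)\ge3$, so $v\notin P_j$ by Lemma~\ref{lem:ports}. Thus $v$ is counted in $\theta_0$ if $j=0$, and in $|(I^*\cap D_{j-1})\setminus P_j|$ if $j\ge1$. This gives $\iota\le\Psi$.
\end{proof}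

The bound $\iota\le\Psi$ already shows the rigidity we are after: in a nearly tight run, almost all branching vertices of $F$ are \emph{leaves} of $T^*$, as $c$ is in Example~\ref{ex:gadget}.

\begin{proposition}\label{prop:upper}
$g^*\le2g-\sigma-\Psi$.
\end{proposition}

\begin{proof}
Let $R=V\setminus V(F)$, $\lambda=|L^*\cap R|$ and $\kappa=\kappa(F)$. View $U_N$ as a tree on the $\kappa+|R|$ components of $F$; its degrees add up to $2(\kappa+|R|-1)$. A node $\{y\}$ with $y\in R$ has degree at most $\phi_F(y)\le2$, and at most $1$ if $y\in L^*$, because $U_N\subseteq T^*$. By Lemma~\ref{lem:ports} the nontrivial nodes have total degree $|P_N|$. So $2(\kappa+|R|-1)\le|P_N|+2|R|-\lambda$, that is, $|P_N|\ge2\kappa-2+\lambda$. Using $|V(F)|=|F|+\kappa$ and the definition of $\Psi$,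
\begin{align*}
\mathrm{OPT}(G)&=|V(F)|-|I^*\cap V(F)|+\lambda
=|F|+\kappa-\bigl(\Psi+|P_N|-\kappa+N\bigr)+\lambda\\
&\le|F|-N+2-\Psi=2g-\sigma-\Psi+2 .\qedhere
\end{align*}
\end{proof}

The look-ahead played no role in this section, so we can test the proposition on the bad run in the graph $H$ of Example~\ref{ex:gadget}. There $F_0=\emptyset$, $U_0=T^*$, $I^*=\{x,y\}$, $N=1$ and $\sigma=2+1-3=0$. Rooting $T^*$ at $c$ and deleting the parent edges $cx$, $xu$, $yq$ of $x,u,q$ leaves $U_1=\{xy,ys\}$ with $P_1=\{x\}$. So $\Psi=1-1+1-1=0$, and the proposition is tight: $g^*=2=2g$.

\section{The region of large degrees is small}\label{sec:wild}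

The goal of this section is to bound the number of vertices covered in Phases 1 and 2 by $O(\sigma+\Psi)$, and to show that away from them $G$ is subcubic. For $A\subseteq V$ let $N[A]$ be the set of vertices that lie in $A$ or have a neighbor in $A$. Put
\[
Z'=V(F'),\quad Z''=V(F''),\quad
\omega'=\sum_{v\in N[Z']}d_{T^*}(v),\quad \omega''=\sum_{v\in N[Z'']}d_{T^*}(v).
\]
Vertices near $Z'$ or $Z''$ may have large degree in $G$. What matters is that their total degree in $T^*$ is under control.

\begin{lemma}\label{lem:nbhd}
Let $(Z,\omega,r)$ be $(Z',\omega',4)$ or $(Z'',\omega'',3)$. Then every vertex outside $N[Z]$ has degree at most $r$ in $G$, $|N[Z]|\le3|Z|$, and $\omega\le(2r+4)|Z|$. Thus $\omega'\le12|Z'|$ and $\omega''\le10|Z''|$.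
\end{lemma}

\begin{proof}
Work in the forest $F'$ or $F''$ whose covered set is $Z$. By Lemma~\ref{lem:sat}, $\phi\le2$ on $Z$ and $\phi\le r$ outside $Z$, and the vertices outside $Z$ are trivial components. A vertex outside $N[Z]$ and all its neighbors are trivial components, so its degree equals $\phi\le r$. A vertex of $Z$ has at most $2$ neighbors outside $Z$. So at most $2|Z|$ edges of $G$ leave $Z$, and $|N[Z]\setminus Z|\le2|Z|$. A vertex of $N[Z]\setminus Z$ has a nontrivial foreign component, hence at most $r-1$ neighbors outside $Z$. Now $\omega$ counts the pairs $(v,f)$ with $v\in N[Z]$ and $f$ an edge of $T^*$ at $v$. The $T^*$-edges inside $Z$ form a forest, so there are at most $|Z|$ of them and they give at most $2|Z|$ pairs. The edges leaving $Z$ give at most $4|Z|$ pairs. In every other pair $v\in N[Z]\setminus Z$ and $f$ leads outside $Z$, which gives at most $2|Z|(r-1)$ pairs.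
\end{proof}

For $Z'$ the slack pays directly. By Lemma~\ref{lem:steps}(c) each nontrivial component of $F'$ has at least $5$ edges, hence at most $\frac65$ times as many vertices as edges. All steps of Phase~1 are profitable, so Lemma~\ref{lem:slack} gives
\begin{equation}\label{eq:Z1}
|Z'|\le\tfrac65|F'|\le\tfrac65e\le6\sigma,\qquad \omega'\le72\sigma .
\end{equation}

For $Z''$ we have to bound the number $s_4$ of $(0,4)$-steps, all of which occur in Phase~2. They may contribute nothing to the slack, and $\kappa_0\le\Psi$ does not bound them directly either, because a $(0,4)$-step need not create a new component: it may attach its star to an existing one. We count instead the $T^*$-edges inside the components of $F_0$. The forest $F_0$ is the right place for this count, since it is the first forest at which ports have a single foreign component. Ignoring terms of order $\sigma+\Psi$, the argument is as follows. About $g(F_0)$ vertices of $F_0$-degree at least $2$ are leaves of $T^*$ and need hosts in their own components. Almost all covered internal vertices are ports, and $T^*$ needs about as many edges among them as there are ports, which uses two edges per port on average. A port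 has degree at most $4$ and one edge leaving its component, so it has room for one more edge only if all its edges are used, and then it hosts its own $F_0$-neighbor, a vertex of $F_0$-degree at least $3$. So $g(F_0)$ is about at most the number of vertices of $F_0$-degree at least $3$, which means that almost all of them have degree exactly $3$.

\begin{proposition}\label{prop:s4}
$s_4\le289\sigma+15\Psi$.
\end{proposition}

\begin{proof}
If $F_0=\emptyset$, then $s_4=0$; so let $F_0\ne\emptyset$. Throughout the proof, components and $\phi$ refer to $F_0$. Let $g_0=g(F_0)$, $Q=I^*\cap V(F_0)$, and let $C,X,J$ be the sets of vertices of $F_0$-degree at least $3$, exactly $2$, and exactly $1$. Then $V(T_0)=Q\cup O$, $P_0\subseteq Q\cap J$, $|Q|=|P_0|+\theta_0$, and $\phi=0$ on $C\cup X$. Put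
\[
\Theta=\sum_{x\in Q\setminus P_0}d_{T^*}(x).
\]
Vertices outside $N[Z']$ have degree at most $4$, so $\Theta\le4\theta_0+\omega'$.

\emph{Step 1: leaves that need a host.} We have $|J|=2\kappa_0+g_0$ and $|V(F_0)|=|F_0|+\kappa_0=2g_0-\sigma_0+\kappa_0$, so $|C|+|X|=g_0-\sigma_0-\kappa_0$. Let $W=L^*\cap(C\cup X)$. The internal vertices of $C\cup X$ lie in $Q\setminus P_0$, so
\begin{equation}\label{eq:W}
|W|\ge g_0-\sigma_0-\kappa_0-\theta_0 .
\end{equation}
Since $\phi=0$ on $W$, the host of a vertex $w\in W$ lies in the component of $w$, and hence in $Q$.

\emph{Step 2: edges inside components.} Let $E_{\mathrm{in}}$ be the set of $T^*$-edges with both ends in $Q$ and in the same component, and let $E_\times=E(T_0)\setminus E_{\mathrm{in}}$. The edges of $E_\times$ join different components, and $U_0\subseteq E_\times$. We claim that every edge $f=xz\in E_\times\setminus U_0$ has an end in $Q\setminus P_0$. By the choice of $U_0$ in Lemma~\ref{lem:U0}, $f$ has an end outside $O$, say $x\in Q$. Suppose that all ends of $f$ in $Q$ are ports. If $z\in O$, then $\{z\}$ is the only foreign component of $x$, so the $U_0$-edge at $x$ is $xz=f$, as $G$ is simple; this contradicts $f\notin U_0$.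 If $z\in Q$, let $K\ni x$ and $K'\ni z$ be the two components. The only foreign component of $x$ is $K'$ and that of $z$ is $K$, so the $U_0$-edges at $x$ and at $z$ both join $K$ and $K'$. Since $F_0\cup U_0$ is acyclic they coincide, and an edge containing both $x$ and $z$ is $f$, the same contradiction. The claim gives $|E_\times\setminus U_0|\le\Theta$. As $|E(T_0)|=|Q|+|O|-1$ and $|U_0|=\kappa_0+|O|-1$,
\begin{equation}\label{eq:Ein}
|E_{\mathrm{in}}|\ge|Q|-\kappa_0-\Theta=|P_0|+\theta_0-\kappa_0-\Theta .
\end{equation}

\emph{Step 3: capacity.} Say that an edge $f$ is \emph{counted at} $x\in Q$ if $x\in f$ and either $f\in E_{\mathrm{in}}$ or $f=xw\in T^*$ with $w\in W$. The number of pairs $(x,f)$ with $f$ counted at $x$ is $S=|W|+2|E_{\mathrm{in}}|$. Counted edges are $T^*$-edges inside the component of $x$. The vertices of $Q\cap N[Z']$ contribute at most $\omega'$ to $S$, and the vertices of $Q\setminus P_0$ outside $N[Z']$ contribute at most $4\theta_0$. It remains to consider $x\in P_0\setminus N[Z']$. Such a vertex has $\deg(x)\le4$ and an edge leaving its component, so it contributes at most $3$. If it contributes $3$, then all its edges inside its component are counted at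 $x$, in particular its unique $F_0$-edge $xp$, where $p\in C$ by Lemma~\ref{lem:steps}(b). If $p\in Q$, then $p\in Q\setminus P_0$ and $xp$ is a $T^*$-edge at $p$; there are at most $\Theta$ such $x$. Otherwise $p\in W\cap C$ and $x$ is the host of $p$; there are at most $|C|$ such $x$. Hence
\[
S\le2|P_0|+|C|+\Theta+4\theta_0+\omega' .
\]

\emph{Step 4: comparison.} By \eqref{eq:W} and \eqref{eq:Ein}, $S\ge g_0-\sigma_0-3\kappa_0+\theta_0+2|P_0|-2\Theta$. The terms $2|P_0|$ cancel, and with $\Theta\le4\theta_0+\omega'$ we get
\[
g_0-|C|\le\sigma_0+3\kappa_0+3\theta_0+3\Theta+\omega'\le\sigma_0+3\kappa_0+15\theta_0+4\omega'\le289\sigma+15\Psi,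
\]
where the last inequality uses $\sigma_0\le\sigma$, $4\omega'\le288\sigma$ and $\kappa_0+\theta_0\le\Psi$. Finally $g_0-|C|=\sum_{v\in C}(d_{F_0}(v)-3)\ge s_4$, because the centers of the $(0,4)$-steps are distinct and have $F_0$-degree at least $4$.
\end{proof}

Step~3 is the reason for separating Phase~1 from Phase~2: with $\deg(x)\le5$ instead of $\deg(x)\le4$, a port could contribute $3$ without using its $F_0$-edge. Likewise Phase~2 is separated from Phase~3 because $(1,2)$-steps are not bounded in terms of $\sigma+\Psi$, so the exceptional set $Z''$ must be fixed before they begin.

In Phases 1 and 2 every step is profitable or a $(0,4)$-step, so $|F''|\le e+4s_4\le5\sigma+4(289\sigma+15\Psi)=1161\sigma+60\Psi$. Each nontrivial component of $F''$ has at least $4$ edges by Lemma~\ref{lem:steps}(c), and therefore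
\begin{equation}\label{eq:Z2}
|Z''|\le\tfrac54|F''|\le1451.25\,\sigma+75\,\Psi .
\end{equation}

\section{Branch vertices in the subcubic region}\label{sec:tame}

A vertex is \emph{tame} if it lies outside $N[Z'']$; by Lemma~\ref{lem:nbhd} tame vertices have degree at most $3$ in $G$. Let $B$ be the set of tame vertices $v$ with $d_{T^*}(v)=3$. A tame vertex contributes $1$ to $g(T^*)$ if it lies in $B$ and $0$ otherwise, and the other vertices contribute at most $\omega''$ in total, so
\begin{equation}\label{eq:gB}
g^*\le|B|+\omega'' .
\end{equation}
The whole section rests on one observation:
\begin{equation}\label{eq:allT}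
\text{if } v\in B, \text{ then } \deg(v)=3 \text{ and all edges of } G \text{ at } v \text{ belong to } T^*.
\end{equation}
In particular $G$ has no cycle each of whose edges has an end in $B$.

\subsection{Charging $B$ to the components of $F$}
Unless stated otherwise, components and $\phi$ now refer to the final forest $F$, and $K$ denotes a nontrivial component. Let $C_K,X_K,J_K$ be the sets of vertices of $K$ of $F$-degree at least $3$, exactly $2$, and exactly $1$, and let $g_K=\sum_{v\in K}(d_F(v)-2)^+$. Then $g_K\ge1$, $|C_K|\le g_K$, $|J_K|=g_K+2$ and $\sum_Kg_K=g$. Recall that $\phi=0$ on $C_K\cup X_K$ and $\phi\le1$ on $J_K$. For $x\in J_K$ let $p(x)$ be its $F$-neighbor, which lies in $C_K$ by Lemma~\ref{lem:steps}(b). The error term attached to $K$ is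
\[
\eta_K=\sum_{c\in C_K\cap I^*}d_{T^*}(c).
\]
In $\sum_K\eta_K$ the tame vertices, at most $\iota$ in number, contribute at most $3$ each, and the others at most $\omega''$ in total:
\begin{equation}\label{eq:eta}
\sum_K\eta_K\le3\iota+\omega'' .
\end{equation}

A covered vertex of $B$ is assigned to its own component; let $\beta_K=|B\cap K|$. An uncovered vertex $y\in B$ has three neighbors in at most two components, so two of its neighbors lie in one component $K$, which is nontrivial. We assign $y$ to one such $K$ and fix two of its neighbors in $K$ as the \emph{pair} of $y$. Let $\gamma_K$ be the number of uncovered vertices assigned to $K$, and $b_K=\beta_K+\gamma_K$, so that $|B|=\sum_Kb_K$. A neighbor of $y$ in $K$ has the foreign component $\{y\}$, so it lies in $J_K$ and $\{y\}$ is its only foreign component. Hence different pairs are disjoint subsets of $J_K$, and $2\gamma_K\le g_K+2$.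

\begin{lemma}\label{lem:beta}
$\beta_K\le|C_K|+\eta_K$. If $\eta_K=0$, then $C_K\subseteq L^*$, and every $v\in B\cap K$ lies in $X_K\cup J_K$ and is the host of all its $F$-neighbors.
\end{lemma}

\begin{proof}
Let $v\in B\cap K$. If $d_F(v)\ge3$, then $v\in C_K\cap I^*$. Let $d_F(v)\le2$. The $F$-neighbors of $v$, of which there is at least one, lie in $C_K$ by Lemma~\ref{lem:steps}(b) and are $T^*$-adjacent to $v$ by \eqref{eq:allT}. If one of them is a leaf of $T^*$, then $v$ is its host; since a leaf has only one host, there are at most $|C_K\cap L^*|$ such $v$. Otherwise $v$ is a $T^*$-neighbor of a vertex of $C_K\cap I^*$, and there are at most $\eta_K$ such $v$. Altogether $\beta_K\le|C_K\cap I^*|+|C_K\cap L^*|+\eta_K$. If $\eta_K=0$, then $C_K\cap I^*=\emptyset$, because internal vertices have positive degree in $T^*$, and only the case in which all $F$-neighbors of $v$ are leaves hosted by $v$ remains.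
\end{proof}

So, up to the error $\eta_K$, the charge $b_K$ is at most $g_K+\lfloor g_K/2\rfloor+1$. For $g_K=1,2,3,4$ this is $2,4,5,7$, and the ratio to $g_K$ is $2,2,\frac53,\frac74$. Large components are harmless, and only components with $g_K\le2$ can carry the charge $2g_K$. These are the components at which the look-ahead acts.

\subsection{What the look-ahead guarantees}
Call $K$ \emph{tame} if all its vertices are tame, and \emph{wild} otherwise. There are at most $|N[Z'']|\le3|Z''|$ wild components. If a tame component with small $g_K$ is overcharged, we go back to the moment just before the algorithm first touched $K$ and exhibit a cubic start that is longer than the round that was performed.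

\begin{lemma}\label{lem:first}
Let $K$ be tame. Then $|C_K|=g_K$, and the $G$-neighbors of a vertex $c\in C_K$ are exactly its three $F$-neighbors. There is an index $i<N$ such that at $F_i$ all vertices of $K$ and all vertices outside $V(F)$ are trivial components, and such that:
\begin{enumerate}
\item[(a)] if $g_K=1$, no cubic $2$-start exists at $F_i$;
\item[(b)] if $g_K=2$, no cubic $3$-start exists at $F_i$;
\item[(c)] if $g_K=2$ and the two vertices of $C_K$ are not $F$-adjacent, no cubic $2$-start exists at $F_i$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $c\in C_K$ we have $3\le d_F(c)\le\deg(c)\le3$, which gives the first two claims. By Lemma~\ref{lem:steps}(c) every nontrivial component of $F_0$ contains the center of a $(0,k)$-step; there are no such steps in Phase~3, so this center lies in $Z''$. A nontrivial component of $F_0$ that meets $K$ is contained in $K$, and $K$ is tame, so no vertex of $K$ is covered in $F_0$. Let $F_i$ be the forest before the first round that covers a vertex of $K$. Then all vertices of $K$ are uncovered at $F_i$, and so are the vertices outside $V(F)$. By Lemma~\ref{lem:round} this round creates one component, which meets $K$ and is thus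 contained in $K$, and which contains all centers of the round. These centers are distinct and lie in $C_K$, so the round has at most $g_K$ steps. If a cubic $j$-start with $j\in\{2,3\}$ exists at $F_i$, anywhere in $G$, then the algorithm performs at least $j$ steps in the round. This proves (a) and (b). For (c), suppose the round has a second step. The components merged by the first step are contained in $K$, hence trivial, so after the first step the new component is a star around the first center. The second center lies in this star, so it is an $F$-neighbor of the first, and the two centers are the two vertices of $C_K$. Under the hypothesis of (c) the round therefore has one step.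
\end{proof}

In the next two proofs $i$ is the index from Lemma~\ref{lem:first}, and $[s]$ is the component of $s$ in $F_i$. If $s\notin K$, then $[s]$ contains no vertex of $K$; and a vertex outside $V(F)$ lies in $[s]$ only if it equals $s$. We begin with the claw, whose first case is exactly Figure~\ref{fig:gadget}. Call $K$ \emph{special} if $K$ is tame, $\eta_K=0$, $g_K=1$ and $b_K=2$.

\begin{lemma}\label{lem:claw}
Let $K$ be special. Then $\beta_K=\gamma_K=1$, and the unique vertex $x\in B\cap K$ has two distinct neighbors $w,w'$ in a nontrivial component $K'\ne K$ of $F$. Both lie in $J_{K'}$ and have $K$ as their only foreign component.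
\end{lemma}

\begin{proof}
Let $C_K=\{c\}$. A vertex of $X_K$ would have two $F$-neighbors in $C_K$, so $X_K=\emptyset$, and $K$ is a claw with center $c$ and three leaves. We have $2\gamma_K\le3$ and $\beta_K\le1$ by Lemma~\ref{lem:beta}, so $b_K=2$ forces $\beta_K=\gamma_K=1$. By Lemma~\ref{lem:beta} the vertex $x\in B\cap K$ is a leaf of the claw; let $u,q$ be the other two. Let $y\in B$ be the uncovered vertex assigned to $K$. All neighbors of $y$ in $K$ lie in $J_K=\{x,u,q\}$, and there are at least two of them.

\emph{Case 1: $y\sim x$.} Then $\{y\}$ is the only foreign component of $x$, so the neighbor of $x$ other than $c$ and $y$ lies in $K$; by symmetry let it be $u$. If $y\sim u$, then $x,y,u$ is a triangle in $T^*$ by \eqref{eq:allT}. So $y\not\sim u$, hence $y\sim q$, and the third neighbor $s$ of $y$ lies outside $K$. At $F_i$ the vertex $y$ has the three foreign components $\{x\},\{q\},[s]$, so a $(0,3)$-step at $y$ is possible. After it $x$ has degree $1$ and the foreign components $\{c\},\{u\}$, so a $(1,2)$-step at $x$ is possible. Both centers have degree $3$ in $G$. This cubic $2$-start contradicts Lemma~\ref{lem:first}(a).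

\emph{Case 2: $y\not\sim x$.} Then the neighbors of $y$ are $u,q$ and a vertex $s\notin K$. Suppose $x\sim u$. The tame vertex $u$ then has exactly the neighbors $c,x,y$. At $F_i$ a $(0,3)$-step at $u$ is possible, with foreign components $\{c\},\{x\},\{y\}$. After it $y$ has degree $1$ and the foreign components $\{q\}$ and $[s]$, since $[s]$ contains none of $u,c,x,y,q$. So a $(1,2)$-step at $y$ is possible, again contradicting Lemma~\ref{lem:first}(a). Hence $x\not\sim u$, and exchanging the roles of $u$ and $q$ gives $x\not\sim q$. So the two neighbors $w,w'$ of $x$ other than $c$ lie outside $K$. Since $\phi(x)\le1$, they lie in the same component $K'$, which is nontrivial as $w\ne w'$. Both are covered and have the foreign component $K$, so by Lemma~\ref{lem:sat} they lie in $J_{K'}$ and have no other foreign component.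
\end{proof}

Special components are thus not excluded, but each of them occupies two leaves of another component. We exploit this below. For $g_K=2$ the maximal charge is excluded outright, and here the cubic $3$-starts are needed.

\begin{lemma}\label{lem:two}
If $K$ is tame, $\eta_K=0$ and $g_K=2$, then $b_K\le3$.
\end{lemma}

\begin{proof}
Let $C_K=\{c_1,c_2\}$; recall $|J_K|=4$. We have $\beta_K\le2$ and $\gamma_K\le2$. Suppose $b_K=4$, so $\beta_K=\gamma_K=2$.

\emph{The configuration.} By Lemma~\ref{lem:beta} each of the two vertices of $B\cap K$ hosts all its $F$-neighbors, which lie in $\{c_1,c_2\}$, and each $c_j$ has only one host. So each of the two vertices has exactly one $F$-neighbor, and we may name them $x_1,x_2\in J_K$ with $p(x_1)=c_1$ and $p(x_2)=c_2$. Let $y,y'\in B$ be the two uncovered vertices assigned to $K$. Their pairs partition $J_K$, so the only foreign component of a vertex of $J_K$ is $\{y\}$ or $\{y'\}$, according to its pair. Let $\{x_1,q\}$ be the pair of $y$ and $s$ the third neighbor of $y$. Then $s$ is not in the pair of $y'$, since it has the foreign component $\{y\}$ or equals an uncovered vertex, and $s\notin C_K\cup X_K$, since $\phi=0$ there. So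 $s\notin K$. The neighbors of $x_1$ are $c_1$, $y$ and a third vertex $w_1$, which lies in $K$ because $\{y\}$ is the only foreign component of $x_1$. We have $w_1\ne c_2$, since otherwise $x_1c_2\in F$ by Lemma~\ref{lem:first}, while $d_F(x_1)=1$. We have $w_1\ne q$, since otherwise $y,x_1,q$ is a triangle in $T^*$.

\emph{A cubic $2$-start.} At $F_i$ the vertex $y$ has the foreign components $\{x_1\},\{q\},[s]$, so a $(0,3)$-step at $y$ is possible. After it $x_1$ has degree $1$ and the foreign components $\{c_1\},\{w_1\}$, since $c_1,w_1\in K\setminus\{x_1,q\}$. So a $(1,2)$-step at $x_1$ is possible, and a cubic $2$-start exists at $F_i$. By Lemma~\ref{lem:first}(c), $c_1c_2\in F$. A vertex of $X_K$ would be $F$-adjacent to both $c_1$ and $c_2$ and close a triangle in $F$, so $X_K=\emptyset$, and each $c_j$ has exactly two $F$-neighbors in $J_K$. It follows that $w_1\in J_K\setminus\{x_1,q\}$, so the pair of $y'$ is $\{w_1,q'\}$ for the fourth vertex $q'$ of $J_K$. The tame vertex $w_1$ has exactly the neighbors $p(w_1),x_1,y'$.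

\emph{Case (a): $p(w_1)=c_2$.} If $s=y'$, then $y,y',w_1,x_1$ is a $4$-cycle each of whose edges has an end in $\{y,y',x_1\}\subseteq B$, which is impossible. So $s\ne y'$ and $y'\notin[s]$. After the two steps above, the component of $y$ is $\{y,x_1,q,c_1,w_1\}\cup[s]$. It contains neither $c_2$ nor $y'$, so $w_1$ has degree $1$ and the foreign components $\{c_2\},\{y'\}$. A $(1,2)$-step at $w_1$ completes a cubic $3$-start at $F_i$, contradicting Lemma~\ref{lem:first}(b).

\emph{Case (b): $p(w_1)=c_1$.} Then the neighbors of $c_1$ are $c_2,x_1,w_1$ and those of $c_2$ are $c_1,q,q'$, so $x_2\in\{q,q'\}$. The neighbors of $x_2$ are $c_2$, one vertex of $\{y,y'\}$ that forms its only foreign component, and a third vertex $w_2\in K$. Now $x_2$ is not among the neighbors $c_2,x_1,w_1$ of $c_1$, nor among the neighbors $c_1,y,w_1$ of $x_1$, nor among the neighbors $c_1,x_1,y'$ of $w_1$. So $w_2\notin\{c_1,x_1,w_1\}$, and $\{x_2,w_2\}=\{q,q'\}$. Thus $qq'$ is an edge with the end $x_2\in B$. Then $y,x_1,w_1,y',q',q$ is a $6$-cycle, and its edges $yx_1$, $x_1w_1$, $w_1y'$, $y'q'$, $q'q$, $qy$ all have an end in $\{y,x_1,y',x_2\}\subseteq B$. This contradicts \eqref{eq:allT}.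
\end{proof}

\subsection{Moving charge away from special components}
For a nontrivial component $K'$ let $z_{K'}$ be the number of special components $K$ whose vertices $w,w'$ from Lemma~\ref{lem:claw} lie in $K'$. Such a vertex determines $K$ as its unique foreign component, and it belongs to no pair, since the unique foreign component of a vertex in a pair is trivial. So these two-element subsets of $J_{K'}$ are disjoint from each other and from the pairs, and for every nontrivial component $K$
\begin{equation}\label{eq:z}
2\gamma_K+2z_K\le|J_K|=g_K+2 .
\end{equation}
Each special component thus removes one unit of capacity from the component it points to, which can then afford to take over half a unit of charge. Put $b'_K=b_K+\frac12z_K-\frac12$ if $K$ is special and $b'_K=b_K+\frac12z_K$ otherwise. Since $\sum_Kz_K$ is the number of special components, $\sum_Kb'_K=\sum_Kb_K=|B|$.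

\begin{proposition}\label{prop:B}
$|B|\le\frac74g+\frac92\iota+\frac32\omega''+\frac32|Z''|$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:beta} and \eqref{eq:z}, every $K$ satisfies
\[
b'_K\le\beta_K+\gamma_K+z_K\le g_K+\eta_K+\lfloor g_K/2\rfloor+1 .
\]
If $g_K\ge3$, then $\lfloor g_K/2\rfloor+1\le\frac34g_K$: for $g_K=3$ this reads $2\le\frac94$, and for $g_K\ge4$ it follows from $1\le g_K/4$. So $b'_K\le\frac74g_K+\eta_K$. If $g_K\in\{1,2\}$, then $\lfloor g_K/2\rfloor+1=g_K$, so $b'_K\le2g_K+\eta_K\le\frac74g_K+\frac12+\eta_K$. We show that the term $\frac12$ is not needed when $K$ is tame and $\eta_K=0$.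

Let $g_K=1$, so $\beta_K\le1$ and $\gamma_K+z_K\le1$. If $K$ is special, then $\gamma_K=1$, so $z_K=0$ and $b'_K=\frac32$. If $K$ is not special and $z_K=0$, then $b_K\le2$ and $b_K\ne2$, so $b'_K=b_K\le1$. If $K$ is not special and $z_K=1$, then $\gamma_K=0$ and $b'_K\le1+\frac12$. In all cases $b'_K\le\frac74$.

Let $g_K=2$, so $\beta_K\le2$, $\gamma_K+z_K\le2$, and $b_K\le3$ by Lemma~\ref{lem:two}. For $z_K=0$ and $z_K=1$ this gives $b'_K\le3$ and $b'_K\le\frac72$. For $z_K=2$ we have $\gamma_K=0$, so $b_K\le2$ and $b'_K\le3$. In all cases $b'_K\le\frac72$.

So the term $\frac12$ occurs only for wild components, at most $3|Z''|$ in number, and for components with $\eta_K\ge1$, where $\frac12\le\frac12\eta_K$. Summing over $K$ and using \eqref{eq:eta},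
\[
|B|\le\tfrac74g+\tfrac32\sum_K\eta_K+\tfrac32|Z''|\le\tfrac74g+\tfrac92\iota+\tfrac32\omega''+\tfrac32|Z''| .\qedhere
\]
\end{proof}

\section{Proofs of the theorems}\label{sec:end}

The case $\Delta(G)\le2$ was settled at the beginning of Section~\ref{sec:alg}, so let $\Delta(G)\ge3$. The first inequality in \eqref{eq:two} is Proposition~\ref{prop:upper}. By \eqref{eq:gB}, Proposition~\ref{prop:B}, $\iota\le\Psi$ (Lemma~\ref{lem:psi}) and $\omega''\le10|Z''|$ (Lemma~\ref{lem:nbhd}),
\begin{equation}\label{eq:final}
g^*\le\tfrac74g+\tfrac92\Psi+\tfrac52\omega''+\tfrac32|Z''|\le\tfrac74g+4.5\,\Psi+26.5\,|Z''| .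
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Insert \eqref{eq:Z2} into \eqref{eq:final}. The coefficient of $\sigma$ becomes $26.5\cdot1451.25=38458.125$, and that of $\Psi$ becomes $4.5+26.5\cdot75=1992$. Since $\sigma,\Psi\ge0$, the second inequality in \eqref{eq:two} holds with $M=38459$. As $4(M+1)=153840$, inequality \eqref{eq:combine} gives $g^*\le\rho g$ with $\rho=2-\frac1{153840}$. The output $T$ satisfies $|L(T)|-2\ge g$, so $\mathrm{OPT}(G)-2\le\rho(|L(T)|-2)$. Since $\rho\ge1$, it follows that $\mathrm{OPT}(G)\le\rho|L(T)|-2\rho+2\le\rho|L(T)|$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:subcubic}]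
Let $\Delta(G)=3$. At the empty forest every possible step is a $(0,3)$-step, so Phases 1 and 2 do nothing and $Z''=\emptyset$. Then \eqref{eq:final} reads $g^*\le\frac74g+\frac92\Psi$, so the second inequality in \eqref{eq:two} holds with $M=\frac92$. As $4(M+1)=22$, inequality \eqref{eq:combine} gives $g^*\le\frac{43}{22}g\le\frac{43}{22}(|L(T)|-2)$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{twoapprox}
\emph{A 2-Approximation Algorithm For Finding A Spanning Tree With Maximum Number Of Leaves},
\texttt{https://github.com/gdahia/ufba-mata53}.

\end{thebibliography}
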